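# A $C^1$ function on a subspace of $\ell_1$ with no differentiable extension

## 1. A tree of dyadic steps and a subspace of $\ell_1$

All Banach spaces are real, and $\mathbb N=\{1,2,\dots\}$. Everything in this talk rests on one countable tree, used as an index set for the basis of $\ell_1$. We build it first and say afterwards what it is for.

**The tree.** Consider finite sequences $s$ of triples $(n,n',i)$ with $n<n'$ in $\mathbb N$ and $i\in\{0,1,2,\dots\}$. A triple is one step of a walk: $i$ says that the step has length $2^{-i}$, and the pair $n<n'$ says in which direction we go. Write $s\preceq t$ if $s$ is an initial segment of $t$, and $s\prec t$ if moreover $s\ne t$. For $t\ne\emptyset$ let $t^-$ be $t$ without its last triple, and let $\delta(t)=2^{-i}$ if the last triple of $t$ is $(n,n',i)$. The total length is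
$$L(s)=\sum_{\emptyset\ne t\preceq s}\delta(t),\qquad L(\emptyset)=0 .$$
Let $S$ be the set of those $s$ for which
$$L(t)\le\lfloor L(t^-)\rfloor+1\qquad\text{whenever }\emptyset\ne t\preceq s. \tag{1}$$
In words: the walk may stop at an integer length, but it never jumps over one.

For example, $((1,2,1),(5,7,1))$ has lengths $\tfrac12,1$ and belongs to $S$. The sequence $((1,2,1),(5,7,0))$ has lengths $\tfrac12,\tfrac32$, jumps over $1$, and is not in $S$. The sequence $((1,2,1),(1,3,2),(4,9,2),(1,2,1))$ has lengths $\tfrac12,\tfrac34,1,\tfrac32$ and belongs to $S$.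

**Integer nodes.** Let $s\in S$ and let $j$ be an integer with $0\le j\le L(s)$. Then exactly one initial segment of $s$ has length $j$. There is at most one because $L$ is strictly increasing along $\preceq$. For existence, let $t$ be the longest initial segment with $L(t)\le j$. If $L(t)<j$, then $t\neq s$, and the next initial segment has length at most $\lfloor L(t)\rfloor+1\le j$ by (1), contradicting the choice of $t$. So $L(t)=j$.

Put
$$C=\{c\in S:L(c)\in\{1,2,\dots\}\},\qquad P=C\cup\{\emptyset\},\qquad C(s)=\{d\in C:d\preceq s\}\quad(s\in S).$$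
Thus $|C(s)|=\lfloor L(s)\rfloor$. Let $\beta(s)\in P$ be the initial segment of $s$ with $L(\beta(s))=\lfloor L(s)\rfloor$, the last integer node passed. By uniqueness, for $b\in P$,
$$b\preceq s\ \text{ and }\ L(s)<L(b)+1\quad\Longrightarrow\quad b=\beta(s). \tag{2}$$
For $b\in P$ let $\operatorname{ch}(b)=\{c\in C:b\prec c,\ L(c)=L(b)+1\}$ be the set of its children. Each $d\in C$ lies in $\operatorname{ch}(b)$ for exactly one $b\in P$, namely its initial segment of length $L(d)-1$. We denote this $b$ by $d_*$. In the third example above, $C(s)$ has the single element $((1,2,1),(1,3,2),(4,9,2))$, which is $\beta(s)$; it is a child of $\emptyset$.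

**The vectors.** Let $A$ be the countably infinite set of symbols $g_{s,i,n}$ ($s\in S$, $i\ge0$, $n\in\mathbb N$) and $z_c$ ($c\in C$). We use the same symbols for the unit vectors of $X:=\ell_1(A)\cong\ell_1$. For $\emptyset\ne t=s^\frown(n,n',i)\in S$ put $h_t=g_{s,i,n}-g_{s,i,n'}$, so $\|h_t\|=2$, and
$$x_s=\sum_{\emptyset\ne t\preceq s}\delta(t)h_t\quad(s\in S),\qquad w_c=x_c-z_c\quad(c\in C),\qquad Y=\overline{\operatorname{span}}\{w_c:c\in C\}\subset X.$$
Then $\|x_s\|\le2L(s)$ and $\|w_c\|\le2L(c)+1$. The $w_c$ are linearly independent, because $z_c$ occurs in $w_c$ and in no other $w_{c'}$. So we may define $T$ linearly on $\operatorname{span}\{w_c\}$ by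
$$Tw_c=\sum_{d\in C(c)}e_d\in c_{00}(C), \tag{3}$$
where $c_{00}(C)$ is the space of finitely supported families on $C$ and $e_d$ are its unit vectors.

For $c=((1,2,1),(5,7,1))$ and $s_1=((1,2,1))$ this reads $w_c=\tfrac12(g_{\emptyset,1,1}-g_{\emptyset,1,2})+\tfrac12(g_{s_1,1,5}-g_{s_1,1,7})-z_c$ and $Tw_c=e_c$.

## 2. Extending $C^1$ functions from closed subspaces

A function $g:E\to\mathbb R$ on a Banach space is *Fréchet differentiable at $u$* if there is $g'(u)\in E^*$ with $g(u+q)-g(u)-g'(u)q=o(\|q\|)$ as $q\to0$. It is *$C^1$-smooth* if this holds at every $u\in E$ and $g':E\to E^*$ is continuous for the norms. Below, "differentiable" means Fréchet differentiable at every point. If $Y\subset X$ is a closed subspace with the induced norm and $f:Y\to\mathbb R$ is $C^1$-smooth, a *$C^1$-smooth extension* of $f$ is a $C^1$-smooth $F:X\to\mathbb R$ with $F|_Y=f$.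

The question appears in a document of the Departamento de Análisis Matemático, Facultad de Ciencias Matemáticas, Universidad Complutense de Madrid (https://core.ac.uk/download/580432107.pdf). There, such extensions are known to exist always if $X$ satisfies an additional hypothesis, called property $(*)$. The question is: are there a Banach space $X$, a closed subspace $Y\subset X$ and a $C^1$-smooth $f:Y\to\mathbb R$ with no $C^1$-smooth extension to $X$?

The answer is yes. Already $X=\ell_1$ works, and so does every Banach space containing an isomorphic copy of $\ell_1$. The function does not even have a differentiable extension. The subspace $Y$ and the operator $T$ of Section 1 were built for this purpose. For $1<p<\infty$ put $p'=p/(p-1)$ and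
$$N_p(a)=\sum_c|a_c|^p\qquad(a\in\ell_p,\text{ over any countable index set}).$$

**Theorem 1.** There are a closed subspace $Y\subset\ell_1$ and a $C^1$-smooth $f:Y\to\mathbb R$ such that for no open $U\subset\ell_1$ with $U\cap Y\ne\emptyset$ is there a differentiable $F:U\to\mathbb R$ with $F=f$ on $U\cap Y$. In particular $f$ has no $C^1$-smooth extension to $\ell_1$. One can take $f=N_p\circ T$ with any $p\in(1,2)$ and a suitable bounded operator $T:Y\to\ell_p$.

Before the proof, here are the cases in which an extension is immediate.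

* If $Y$ is complemented in $X$, with bounded projection $Q:X\to Y$, then $F=f\circ Q$ works. This covers $Y$ of finite dimension or finite codimension, and all closed subspaces of a Hilbert space.
* If $f=\phi\circ T$ with $T:Y\to G$ bounded, $\phi$ a $C^1$ function on $G$, and $T$ extends to a bounded $\widetilde T:X\to G$, then $F=\phi\circ\widetilde T$ works.
* In particular, if $f(y)=\phi(y_1^*(y),\dots,y_n^*(y))$ with $y_j^*\in Y^*$ and $\phi\in C^1(\mathbb R^n)$, extend each $y_j^*$ by Hahn–Banach. Bounded linear $f$ is the case $n=1$.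

So $f$ must depend on infinitely many functionals in a way that cannot be extended linearly. This motivates $f=N_p\circ T$ with $T$ into $\ell_p$. But nonextendability of $T$ is a statement about linear maps, and we need an argument that excludes every differentiable $F$.

## 3. The functions $N_p$ are $C^1$

This section checks that $f=N_p\circ T$ is $C^1$ once $T$ is bounded. Put $g(a)=(p|a_c|^{p-1}\operatorname{sgn}a_c)_c$. Since $(p-1)p'=p$, we have $g(a)\in\ell_{p'}$ for $a\in\ell_p$.

**Step 1: $g:\ell_p\to\ell_{p'}$ is continuous.** Let $1<p\le2$. For real $s,t$,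
$$\big||s|^{p-1}\operatorname{sgn}s-|t|^{p-1}\operatorname{sgn}t\big|\le2|s-t|^{p-1}.$$
If $s,t$ have the same sign, this follows from $(x+y)^{p-1}\le x^{p-1}+y^{p-1}$ for $x,y\ge0$, valid as $0<p-1\le1$. If they have opposite signs (or one is zero), the left side is at most $2\max(|s|,|t|)^{p-1}\le2|s-t|^{p-1}$. Summing $p'$-th powers, and using $(p-1)p'=p$ and $p/p'=p-1$, we get $\|g(a)-g(b)\|_{p'}\le2p\|a-b\|_p^{p-1}$.

Let $p>2$. The function $t\mapsto|t|^{p-1}\operatorname{sgn}t$ has derivative $(p-1)|t|^{p-2}$, so the mean value theorem gives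
$$\big||s|^{p-1}\operatorname{sgn}s-|t|^{p-1}\operatorname{sgn}t\big|\le(p-1)|s-t|(|s|+|t|)^{p-2}.$$
Hölder's inequality with $\frac1{p'}=\frac1p+\frac{p-2}p$ yields $\|g(a)-g(b)\|_{p'}\le p(p-1)\|a-b\|_p(\|a\|_p+\|b\|_p)^{p-2}$.

**Step 2: $g$ is the derivative.** In each coordinate, $|a_c+b_c|^p-|a_c|^p=\int_0^1p|a_c+\theta b_c|^{p-1}\operatorname{sgn}(a_c+\theta b_c)\,b_c\,d\theta$. The integrand is dominated by $p(|a_c|+|b_c|)^{p-1}|b_c|$, which is summable over $c$ by Hölder, so we may sum under the integral:
$$|N_p(a+b)-N_p(a)-\langle g(a),b\rangle|\le\int_0^1\|g(a+\theta b)-g(a)\|_{p'}\,d\theta\;\|b\|_p .$$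
By Step 1 the integral tends to $0$ as $b\to0$. So $N_p$ is $C^1$ with derivative $g$.

## 4. Gain $\tau^pk$ against cost $(m+1)\tau$

Suppose $F$ extends $f=N_p\circ T$. Fix $y_0\in\operatorname{span}\{w_c\}$, a small $\tau>0$ and $k\in\mathbb N$. Take $c\in C$ with $L(c)=k$ such that $C(c)$ misses the finite set $\operatorname{supp}Ty_0$. Compare three points: $y_0$, then $y_0+\tau x_c$ (in general outside $Y$), and $y_0+\tau w_c\in Y$.

* Between the two points of $Y$ the values are known. Since the supports are disjoint,
$$f(y_0+\tau w_c)-f(y_0)=N_p\Big(Ty_0+\tau\sum_{d\in C(c)}e_d\Big)-N_p(Ty_0)=\tau^pk. \tag{4}$$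
* The points $y_0+\tau w_c$ and $y_0+\tau x_c$ are at distance $\tau\|z_c\|=\tau$. If $F$ obeys a Lipschitz estimate with constant $m$ there, the values differ by at most $m\tau$.
* From $y_0$ to $y_0+\tau x_c$ we walk along the tree, and at each node we may choose the next direction from infinitely many. We hope to choose so well that $F$ changes by at most $\tau$ in total.

If all this works, $\tau^pk\le(m+1)\tau$. To remain near $y_0$ we need $\tau\|w_c\|\lesssim\rho$, that is, $\tau\approx\rho/(2k)$. With $k=1$ there is no contradiction: for fixed $m$, $\tau^p\le(m+1)\tau$ holds for all small $\tau$. With many levels, $\tau^{p-1}k\approx k^{2-p}$ up to constants, which is unbounded exactly when $p<2$.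

So there are three tasks: $T$ must be bounded (Section 5), the walk must exist (Section 6), and the Lipschitz estimate must hold somewhere (Section 7).

**Why the $z_c$ are there.** It would be simpler to drop them, put $x_c$ itself into $Y$, and send $x_c$ to $\sum_{d\in C(c)}e_d$. This is not even well defined. For $c_{nn'}=((n,n',0))$ we have $x_{c_{12}}+x_{c_{23}}=x_{c_{13}}$, while the images satisfy $e_{c_{12}}+e_{c_{23}}\ne e_{c_{13}}$.

**Why differences $g_{s,i,n}-g_{s,i,n'}$ are there.** The walk needs directions on which a given functional $\Lambda$ is small. On $\ell_1$ the functional with all coordinates $1$ equals $1$ on every $g_{s,i,n}$, so the unit vectors themselves will not do. Differences will, since $(\Lambda g_{s,i,n})_n$ is a bounded real sequence.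

## 5. The operator $T$ is bounded: heavy children and halving masses

**Lemma 1.** For $1<p<\infty$, $T$ extends to a bounded operator $T:Y\to\ell_p(C)$ with $\|T\|\le C_p:=2/(1-2^{-1/p'})$.

**Step 1: reduction to functionals.** It suffices to find, for each finitely supported $v$ on $C$ with $\|v\|_{p'}\le1$, a $\varphi\in\ell_\infty(A)=X^*$ with
$$\|\varphi\|\le C_p\qquad\text{and}\qquad\varphi(w_c)=\sum_{d\in C(c)}v_d=\langle v,Tw_c\rangle\quad(c\in C). \tag{5}$$
Indeed, then $|\langle v,Ty\rangle|=|\varphi(y)|\le C_p\|y\|$ for $y\in\operatorname{span}\{w_c\}$. The supremum over $v$ gives $\|Ty\|_p\le C_p\|y\|$, and $T$ extends by continuity.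

Since $\varphi(w_c)=\varphi(x_c)-\varphi(z_c)$, we may choose $\varphi$ on the $g$'s freely and then let (5) dictate $\varphi(z_c)$; the only issue is the size of $\varphi(z_c)$. Two naive choices fail. With $\varphi=0$ on all $g$'s we get $\varphi(z_c)=-\sum_{d\in C(c)}v_d$. If $L(c)=k$ and $v=k^{-1/p'}$ on $C(c)$ and $0$ elsewhere, then $\|v\|_{p'}=1$ but $|\varphi(z_c)|=k^{1/p}$. At the other extreme, demanding $\varphi(z_c)=0$ for all $c$ is impossible for general $v$: the relation $x_{c_{12}}+x_{c_{23}}=x_{c_{13}}$ would force $v_{c_{12}}+v_{c_{23}}=v_{c_{13}}$. The way out is to let the $g$'s reproduce $v$ exactly along *one* child of each node, the heaviest, and to charge the $z$'s for the others. Each time a branch leaves the heavy child, at least half of the mass is lost.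

**Step 2: masses.** This step makes "heaviest child" precise. For $b\in P$ and $c\in C$ let
$$\mu(b)=\sum_{c'\in C,\ c'\succ b}|v_{c'}|^{p'},\qquad\mu^+(c)=|v_c|^{p'}+\mu(c).$$
If $c'\in C$ and $c'\succ b$, then $L(c')\ge L(b)+1$. So $c'$ has exactly one initial segment of length $L(b)+1$; it extends $b$, so it is the unique initial segment of $c'$ in $\operatorname{ch}(b)$. Hence
$$\mu(b)=\sum_{c\in\operatorname{ch}(b)}\mu^+(c)\le1,$$
and $\mu$ decreases along $\preceq$. If $\mu(b)>0$, choose $c^*(b)\in\operatorname{ch}(b)$ maximizing $\mu^+$ on $\operatorname{ch}(b)$; this is possible since only finitely many values are nonzero. For $c\in\operatorname{ch}(b)$ with $c\ne c^*(b)$ we have $\mu^+(c)\le\mu^+(c^*(b))$ and $\mu^+(c)+\mu^+(c^*(b))\le\mu(b)$, so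
$$\mu^+(c)\le\tfrac12\mu(b). \tag{6}$$

**Step 3: definition of $\varphi$.** For each $b\in P$ with $\mu(b)>0$ and each $t=s^\frown(n,n',i)$ with $b\prec t\preceq c^*(b)$, put $\varphi(g_{s,i,n})=v_{c^*(b)}$. Put $\varphi=0$ on all other $g$'s. This is consistent. Here $b\preceq s\prec c^*(b)$, so $L(s)<L(b)+1$ and $b=\beta(s)$ by (2); and $t$ is the initial segment of $c^*(b)$ following $s$. Thus $s$ determines $b$ and $t$. We record:
$$\begin{aligned}&\text{for each }s\text{ at most one of the values }\varphi(g_{s,i,n})\ (i\ge0,\,n\in\mathbb N)\text{ is nonzero,}\\&\text{and if one is, then }b=\beta(s)\text{ has }\mu(b)>0\text{ and }s\prec c^*(b).\end{aligned} \tag{7}$$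
Also $|\varphi(g_{s,i,n})|\le\|v\|_{p'}\le1$. Finally set
$$\varphi(z_c)=\varphi(x_c)-\sum_{d\in C(c)}v_d,$$
where $\varphi(x_c)$ is computed from the $g$'s. Then (5) holds except for the norm bound. Along the elements of $C(c)$ in increasing order, each is the parent $(\cdot)_*$ of the next, the parent of the first is $\emptyset$, and $x_\emptyset=0$. So the definition telescopes:
$$\varphi(z_c)=\sum_{d\in C(c)}\alpha_d,\qquad\alpha_d:=\varphi(x_d)-\varphi(x_{d_*})-v_d .$$

**Step 4: size of $\alpha_d$.** Let $b=d_*$. Then
$$\varphi(x_d)-\varphi(x_b)=\sum_{b\prec t\preceq d}\delta(t)\varphi(h_t),\qquad\sum_{b\prec t\preceq d}\delta(t)=1,$$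
and $\beta(t^-)=b$ for each such $t$ by (2).

*First kind: $\mu(b)=0$.* Then $v_d=0$, and $\varphi(g_{s,i,n})=0$ whenever $\beta(s)=b$ by (7). So $\alpha_d=0$.

*Second kind: $\mu(b)>0$ and $d=c^*(b)$.* For $b\prec t=s^\frown(n,n',i)\preceq d$ we have $\varphi(g_{s,i,n})=v_d$, and $\varphi(g_{s,i,n'})=0$ because $n'\ne n$ and (7). So $\varphi(h_t)=v_d$ and $\alpha_d=v_d\cdot1-v_d=0$.

*Third kind: $\mu(b)>0$ and $d\ne c^*:=c^*(b)$.* Since $L(d)=L(c^*)$, the nodes $d$ and $c^*$ are incomparable. Let $s'\succeq b$ be their longest common initial segment and let $t'$ be the initial segment of $d$ following $s'$.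

* For $b\prec t\preceq s'$ we have $t\preceq c^*$, so $\varphi(h_t)=v_{c^*}$ as in the second kind.
* Write $t'=s'^\frown(n,n',i)$. Among the values of $\varphi$ at $g_{s',\cdot,\cdot}$ only one can be nonzero, and it equals $v_{c^*}$. It may sit at $g_{s',i,n}$, at $g_{s',i,n'}$, or elsewhere. So $\varphi(h_{t'})\in\{v_{c^*},-v_{c^*},0\}$.
* For $t'\prec t''\preceq d$, the node $(t'')^-\succeq t'$ satisfies $\beta((t'')^-)=b$ and is not an initial segment of $c^*$. So $\varphi(h_{t''})=0$ by (7).

Hence $|\varphi(x_d)-\varphi(x_b)|\le|v_{c^*}|(L(t')-L(b))\le|v_{c^*}|$. Since $d,c^*\succ b$,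
$$|\alpha_d|\le|v_{c^*}|+|v_d|\le2\mu(b)^{1/p'}.$$

**Step 5: summation.** Let $d_1\prec d_2\prec\cdots$ be the finitely many elements of $C(c)$ of the third kind. Since $d_j\prec d_{j+1}$ are both in $C$, $(d_{j+1})_*\succeq d_j$. With monotonicity of $\mu$ and (6),
$$\mu((d_{j+1})_*)\le\mu(d_j)\le\mu^+(d_j)\le\tfrac12\mu((d_j)_*).$$
As $\mu\le1$, we get $\mu((d_j)_*)\le2^{-(j-1)}$, and
$$|\varphi(z_c)|\le2\sum_{j\ge1}2^{-(j-1)/p'}=\frac2{1-2^{-1/p'}}=C_p .$$
Since $|\varphi|\le1\le C_p$ on the $g$'s, $\|\varphi\|\le C_p$. $\square$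

## 6. Walking from $u_0$ to $u_0+\tau x_c$ with little change of $F$

Now we make $F$ nearly constant along some path of the tree. The basic step is as follows. At $u=u_0+\tau x_s$ let $\Lambda=F'(u)$. For each $i$ there are infinitely many pairs $n<n'$ with $|\Lambda(g_{s,i,n}-g_{s,i,n'})|$ as small as we like. Moving by $\tau2^{-i}h$ with $h=g_{s,i,n}-g_{s,i,n'}$ then changes $F$ by at most a small multiple of $\tau2^{-i}$, *provided* $\tau2^{-i}$ is small enough for the first-order approximation at $u$.

**A fixed step length.** The first attempt is to fix one $i$, depending on $k$ and $\varepsilon$, and make all steps of length $2^{-i}$, so $2^i$ steps per level. This works if $F'$ is uniformly continuous on a ball around $u_0$ large enough to contain, together with a margin, all points $u_0+\tau x_s$ with $L(s)\le k$: by the mean value inequality there is then one $r>0$ with $|F(u+q)-F(u)-F'(u)q|\le\frac\varepsilon4\|q\|$ for all these $u$ and all $\|q\|\le r$. For a merely differentiable $F$ the radius $r$ depends on $u$, the points $u$ depend on earlier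 choices, and no single $i$ need serve all of them. This is why the tree contains all step lengths.

**Arbitrary admissible step lengths.** If $i$ may depend on the node, the walk may stall. Steps of lengths $\frac12,\frac14,\frac18,\dots$ give $L(s_j)=1-2^{-j}$, which never reaches $1$. The remedy is to be greedy, always taking the *longest* step that is good for $F$. If the walk stalls, its points converge; $F$ is differentiable at the limit too; and this one derivative shows that longer steps were good for $F$ all along. That the lengths are dyadic matters when the walk stalls just below an integer.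

The lemma is stated with an operator $R$ for later use. For Theorem 1 read $E=X$ and $R=\mathrm{id}$.

**Lemma 2.** Let $E$ be a Banach space, $R:\ell_1(A)\to E$ linear with $\|R\|\le1$, $U\subset E$ open, and $F:U\to\mathbb R$ differentiable. Let $u_0\in U$, $\tau>0$, $k\in\mathbb N$, $\varepsilon>0$, and let $D\subset C$ be finite. Assume that the closure of $\{u_0+\tau Rx_s:s\in S,\ L(s)\le k\}$ is contained in $U$. Then there is $c\in C$ with $L(c)=k$, $C(c)\cap D=\emptyset$ and $|F(u_0+\tau Rx_c)-F(u_0)|\le\varepsilon\tau k$.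

**Step 1: many directions for one functional.** For $\Lambda\in E^*$, $s\in S$, $i\ge0$ and $\eta>0$ there are infinitely many pairs $n<n'$ with $|\Lambda R(g_{s,i,n}-g_{s,i,n'})|\le\eta$. Indeed, the bounded real sequence $(\Lambda Rg_{s,i,n})_n$ has a convergent subsequence, and any two far terms of it give such a pair.

**Step 2: admissible step lengths.** For $s\in S$ with $L(s)<k$, call $i\ge0$ *admissible at $s$* if

* (a) $2^{-i}\le\lfloor L(s)\rfloor+1-L(s)$; and
* (b) for infinitely many pairs $n<n'$, with $h=g_{s,i,n}-g_{s,i,n'}$,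
$$|F(u_0+\tau Rx_s+\tau2^{-i}Rh)-F(u_0+\tau Rx_s)|\le\varepsilon\tau2^{-i}.$$

Condition (a) says that $t=s^\frown(n,n',i)$ belongs to $S$ and $L(t)\le\lfloor L(s)\rfloor+1\le k$. So in (b) the point $u_0+\tau Rx_s+\tau2^{-i}Rh=u_0+\tau Rx_t$ lies in $U$.

*Some $i$ is admissible at $s$.* Put $u=u_0+\tau Rx_s$, $\Lambda=F'(u)$, and choose $r>0$ such that $u+q\in U$ and $|F(u+q)-F(u)-\Lambda q|\le\frac\varepsilon4\|q\|$ for $\|q\|\le r$. Take $i$ with (a) and $2\tau2^{-i}\le r$. By Step 1, infinitely many pairs satisfy $|\Lambda Rh|\le\varepsilon/2$. For these, $q=\tau2^{-i}Rh$ has norm at most $2\tau2^{-i}\le r$, and the increment of $F$ is at most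
$$\tau2^{-i}\tfrac\varepsilon2+\tfrac\varepsilon4\cdot2\tau2^{-i}=\varepsilon\tau2^{-i}.$$

**Step 3: the greedy walk.** Let $i(s)$ be the *least* admissible $i$ at $s$, that is, the longest admissible step. Start with $s_0=\emptyset$. While $L(s_j)<k$, let $s_{j+1}=s_j{}^\frown(n,n',i(s_j))$ with a pair $(n,n')$ as in (b) and with $s_{j+1}\notin D$. This is possible because there are infinitely many pairs and $D$ is finite.

Lengths never exceed $k$. If $L(s_j)=k$ for some $j$, then $c=s_j$ does what we want: every element of $C(c)$ is one of $s_1,\dots,s_j$, so $C(c)\cap D=\emptyset$, and the increments of $F$ add up to at most $\varepsilon\tau\sum_{l<j}2^{-i(s_l)}=\varepsilon\tau L(c)=\varepsilon\tau k$. It remains to show that the walk stops. Suppose that it does not.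

**Step 4: the limit point controls nearby steps.** Write $i_j=i(s_j)$. Then $L(s_j)<k$ for all $j$ and $L(s_j)\uparrow\lambda\le k$. Put
$$\theta_j=\lambda-L(s_j)=\sum_{l\ge j}2^{-i_l}\to0 .$$
Since $\|x_{s_l}-x_{s_j}\|\le2(L(s_l)-L(s_j))$ for $l\ge j$, the sequence $x_{s_j}$ converges to some $x_\infty$, with $\|x_{s_j}-x_\infty\|\le2\theta_j$. By the closure assumption, $w:=u_0+\tau Rx_\infty\in U$. Let $\Lambda=F'(w)$ and choose $r>0$ such that $w+q\in U$ and $|F(w+q)-F(w)-\Lambda q|\le\frac\varepsilon{16}\|q\|$ for $\|q\|\le r$. Put $q_j=\tau R(x_{s_j}-x_\infty)$, so $\|q_j\|\le2\tau\theta_j$ and $u_0+\tau Rx_{s_j}=w+q_j$. We claim: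
$$\begin{aligned}&\text{if }i\text{ satisfies (a) at }s_j,\ \ \theta_j\le2\cdot2^{-i}\ \text{ and }\ 2\tau\theta_j+2\tau2^{-i}\le r,\\&\text{then }i\text{ is admissible at }s_j.\end{aligned} \tag{8}$$
By Step 1 there are infinitely many pairs with $|\Lambda Rh|\le\varepsilon/4$, where $h=g_{s_j,i,n}-g_{s_j,i,n'}$. For these let $q=\tau2^{-i}Rh$, so $\|q\|\le2\tau2^{-i}$. Both $q_j$ and $q_j+q$ have norm at most $r$. Comparing $F(w+q_j+q)$ and $F(w+q_j)$ with their first-order approximations at $w$, we get
$$\begin{aligned}|F(w+q_j+q)-F(w+q_j)|&\le|\Lambda q|+\tfrac\varepsilon{16}(\|q_j+q\|+\|q_j\|)\le\tau2^{-i}\tfrac\varepsilon4+\tfrac\varepsilon{16}(2\|q_j\|+2\tau2^{-i})\\&\le\tau2^{-i}\tfrac\varepsilon4+\tfrac\varepsilon{16}(8\tau2^{-i}+2\tau2^{-i})=\varepsilon\tau2^{-i}\big(\tfrac14+\tfrac{10}{16}\big)<\varepsilon\tau2^{-i},\end{aligned}$$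
where $\|q_j\|\le2\tau\theta_j\le4\tau2^{-i}$ was used. This proves (8).

**Step 5: the greedy walk cannot stall.** The integers $\lfloor L(s_j)\rfloor$ are nondecreasing and bounded, so they equal a constant $n_0$ for $j\ge j_0$. For these $j$ put
$$\gamma_j=n_0+1-L(s_j)\in(0,1],$$
which decreases to $\gamma=n_0+1-\lambda\ge0$. Condition (a) at $s_j$ reads $2^{-i}\le\gamma_j$.

*Case $\gamma>0$ (stalling away from the next integer).* Fix $i_0$ with $2^{-i_0}\le\gamma$ and $2\tau2^{-i_0}\le r/2$. Then $i_0$ satisfies (a) at every $s_j$ with $j\ge j_0$, and since $\theta_j\to0$ the other hypotheses of (8) hold for large $j$. So $i_0$ is admissible at $s_j$, hence $i_j\le i_0$, for all large $j$. This contradicts $\sum_j2^{-i_j}<\infty$.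

*Case $\gamma=0$ (stalling just below an integer).* Then $\lambda=n_0+1$ and $\theta_j=\gamma_j\to0$. Let $i_j^*$ be the least $i\ge0$ with $2^{-i}\le\gamma_j$. Then $\gamma_j<2\cdot2^{-i_j^*}$: for $i_j^*\ge1$ by minimality, and for $i_j^*=0$ because $\gamma_j\le1$. Also $2^{-i_j^*}\le\gamma_j\to0$. So (8) applies to $i_j^*$ for large $j$, and $i_j^*$ is admissible. No smaller $i$ satisfies (a). Hence $i_j=i_j^*$ for all large $j$, and
$$\gamma_{j+1}=\gamma_j-2^{-i_j^*}.$$
Now $\gamma_j$ is a dyadic rational, and $2^{-i_j^*}$ is the value of the leading digit $1$ of its finite binary expansion. So each step deletes one digit $1$. After finitely many steps we reach $0$, contradicting $\gamma_j>0$. $\square$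

## 7. A Lipschitz estimate at the points of a subspace

This section compares $F$ at a point of $Y$ with $F$ at a nearby point outside $Y$. If $F$ is $C^1$, this is easy: $F'$ is bounded on some ball, and the mean value inequality gives a Lipschitz constant. For merely differentiable $F$ we use Baire's theorem in the subspace. The estimate obtained always has one of the two points in the subspace, which is what Section 4 needs.

**Lemma 3.** Let $E$ be a Banach space, $Z\subset E$ a closed subspace, $Z_0\subset Z$ dense, $U\subset E$ open with $U\cap Z\ne\emptyset$, and $F:U\to\mathbb R$ differentiable. Then there are $m\in\mathbb N$, $y_0\in U\cap Z_0$ and $\rho>0$ such that the open ball $B_E(y_0,2\rho)$ is contained in $U$ and, for all $y\in Z$ with $\|y-y_0\|<2\rho$ and all $z\in U$ with $\|z-y\|<1/m$,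
$$|F(z)-F(y)|\le m\|z-y\|.$$

**Step 1: a countable closed cover.** Let $A_m$ be the set of $y\in U\cap Z$ such that $|F(z)-F(y)|\le m\|z-y\|$ for all $z\in U$ with $\|z-y\|<1/m$. It is relatively closed in $U\cap Z$. Indeed, let $y_l\to y$ in $U\cap Z$ with $y_l\in A_m$, and let $z\in U$, $\|z-y\|<1/m$. Then $\|z-y_l\|<1/m$ eventually, so $|F(z)-F(y_l)|\le m\|z-y_l\|$, and we pass to the limit, since $F$ is continuous.

The sets cover $U\cap Z$: differentiability at $y$ gives $|F(z)-F(y)|\le(\|F'(y)\|+1)\|z-y\|$ for $\|z-y\|$ less than some $r>0$, so $y\in A_m$ as soon as $m\ge\|F'(y)\|+1$ and $1/m\le r$.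

**Step 2: Baire.** The set $U\cap Z$ is a nonempty open subset of the complete space $Z$, so some $A_m$ has nonempty interior in $Z$. Choose $y_0\in Z_0$ in this interior, and then $\rho>0$ so small that $B_E(y_0,2\rho)\subset U$ and $B_E(y_0,2\rho)\cap Z\subset A_m$. $\square$

## 8. Proof of Theorem 1

Let $1<p<2$ and $f=N_p\circ T:Y\to\mathbb R$, with $T$ the bounded operator of Lemma 1. By Section 3 and the chain rule, $f$ is $C^1$. Suppose that $U\subset X=\ell_1(A)$ is open and meets $Y$, that $F:U\to\mathbb R$ is differentiable, and that $F=f$ on $U\cap Y$.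

**Step 1: choice of the base point.** Lemma 3 with $E=X$, $Z=Y$, $Z_0=\operatorname{span}\{w_c:c\in C\}$ gives $m,y_0,\rho$. Because $y_0\in Z_0$, the set $D:=\operatorname{supp}Ty_0$ is finite.

**Step 2: the walk.** For $k\in\mathbb N$ put $\tau=\rho/(2k+1)$. If $L(s)\le k$, then $\|\tau x_s\|\le2k\tau<\rho$, so all points $y_0+\tau x_s$ lie in the closed $\rho$-ball about $y_0$, which is contained in $U$. Lemma 2 with $E=X$, $R=\mathrm{id}$, $u_0=y_0$, $\varepsilon=1/k$ gives $c\in C$ with $L(c)=k$, $C(c)\cap D=\emptyset$ and
$$|F(y_0+\tau x_c)-F(y_0)|\le\tau .$$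

**Step 3: back to the subspace.** Let $y=y_0+\tau w_c\in Y$. Then $\|y-y_0\|\le\tau(2k+1)=\rho<2\rho$, and $\|(y_0+\tau x_c)-y\|=\tau\|z_c\|=\tau$. For $k$ so large that $\tau<1/m$, Lemma 3 gives
$$|F(y_0+\tau x_c)-F(y)|\le m\tau .$$

**Step 4: the contradiction.** Since $|C(c)|=k$ and $C(c)$ is disjoint from $\operatorname{supp}Ty_0$, (4) applies. Hence
$$\tau^pk=f(y)-f(y_0)=F(y)-F(y_0)\le(m+1)\tau,\qquad\text{that is,}\qquad\rho^{p-1}\frac{k}{(2k+1)^{p-1}}\le m+1$$
for all large $k$. Because $p-1<1$, the left side tends to infinity. This contradiction proves Theorem 1. $\blacksquare$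

## 9. Spaces containing $\ell_1$

**Corollary 1.** If a Banach space $W$ contains an isomorphic copy of $\ell_1$, then there are a closed subspace $Y_W\subset W$ and a $C^1$-smooth $f_W:Y_W\to\mathbb R$ without a differentiable (a fortiori without a $C^1$-smooth) extension to $W$.

*Proof.* Let $\Psi:\ell_1\to W$ be an isomorphic embedding and $Y,f$ as in Theorem 1. Put $Y_W=\Psi(Y)$, which is closed, and $f_W=f\circ\Psi^{-1}$, which is $C^1$. If $F$ were a differentiable extension of $f_W$ to $W$, then $F\circ\Psi$ would be a differentiable extension of $f$ to $\ell_1$, contradicting Theorem 1. $\blacksquare$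

For the next statement recall that a basis is *unconditional* if all basis expansions converge unconditionally, and *shrinking* if the biorthogonal functionals have dense span in the dual; they then form a basis of the dual. The unit vector basis of $\ell_1$ is unconditional but not shrinking: its biorthogonal functionals span only $c_0\subset\ell_\infty$ after closure.

**Corollary 2.** The conclusion of Corollary 1 holds for

* (a) every Banach space $W$ with an unconditional basis and nonseparable dual;
* (b) $W=C(K)$ for every uncountable compact metrizable $K$.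

*Proof.* By Corollary 1 it suffices to find $\ell_1$ inside $W$.

(a) An unconditional basis of a space containing no isomorphic copy of $\ell_1$ is shrinking (James; Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm. 1.c.9). Then the biorthogonal functionals form a basis of $W^*$, so $W^*$ is separable. Hence, if $W^*$ is nonseparable, $W$ contains $\ell_1$.

(b) $K$ contains a homeomorphic copy $\Delta$ of the Cantor set. A continuous surjection $\Delta\to[0,1]$ extends by Tietze's theorem to a continuous map $\kappa:K\to[0,1]$, again surjective. Then $\psi\mapsto\psi\circ\kappa$ embeds $C[0,1]$ isometrically into $C(K)$, and $C[0,1]$ contains $\ell_1$ by the Banach–Mazur theorem. $\blacksquare$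

No converse is claimed: nothing is proved here about existence of extensions in the remaining cases, for example for spaces with separable dual.

## 10. All exponents $1<p<\infty$: gluing $\ell_p$ to $\ell_1$ along $Y$

For $p\ge2$ the last inequality of Section 8 is no contradiction: for $p=2$ it reads $\rho k/(2k+1)\le m+1$. The loss comes from $\tau\approx\rho/(2k)$, which was forced by $\|x_c\|\approx2k$. The vector $Tw_c$ has norm only $k^{1/p}$. So we change the ambient space, identifying each $y\in Y$ with $Ty$. Then $x_c=w_c+z_c$ comes within distance $1$ of a vector of norm at most $k^{1/p}$, and we may take $\tau\approx\rho k^{-1/p}$, which makes $\tau^pk$ comparable to a constant.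

**Theorem 2.** For each $p\in(1,\infty)$ there are a separable Banach space $E_p$ and an isomorphic embedding $J:\ell_p\to E_p$ such that the $C^1$ function $N_p\circ J^{-1}$ on $J(\ell_p)$ has no differentiable extension to any open set meeting $J(\ell_p)$. For $p=2$ this function is a continuous quadratic form on a Hilbertian subspace.

**Step 1: the space and the embedding.** Let $T:Y\to\ell_p(C)$ be as in Lemma 1, and identify $\ell_p$ with $\ell_p(C)$ through a bijection $\mathbb N\to C$. Put
$$E=E_p=\big(\ell_1(A)\oplus_1\ell_p(C)\big)/\{(y,-Ty):y\in Y\}.$$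
The subspace is closed, being the graph of a bounded operator on a closed subspace. The canonical maps $\pi:\ell_1(A)\to E$ and $J:\ell_p(C)\to E$ have norm at most $1$, and $\pi y=JTy$ for $y\in Y$, because $(y,0)-(0,Ty)=(y,-Ty)$. The space $E$ is separable as a quotient of a separable space. Since $C_p\ge1$ and $\|a\|_p\le\|a-Ty\|_p+C_p\|y\|$, the definition of the quotient norm gives
$$\|Ja\|=\inf_{y\in Y}\big(\|y\|+\|a-Ty\|_p\big)\ge\|a\|_p/C_p . \tag{9}$$
So $J$ is an isomorphic embedding, $J(\ell_p(C))$ is closed, and $N_p\circ J^{-1}$ is $C^1$ on it. For $p=2$ it is $Ja\mapsto\|a\|_2^2$, a continuous quadratic form, and $J(\ell_2)$ is isomorphic to a Hilbert space.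

**Step 2: the walk is short in $E$.** Let $L(s)\le k$ and $b=\beta(s)$. Then $\|\pi x_s-\pi x_b\|\le2(L(s)-L(b))\le2$. If $b\ne\emptyset$, then $\pi x_b=\pi w_b+\pi z_b=JTw_b+\pi z_b$ has norm at most $L(b)^{1/p}+1\le k^{1/p}+1$; if $b=\emptyset$, then $\pi x_b=0$. Hence
$$\|\pi x_s\|\le k^{1/p}+3\qquad(L(s)\le k).$$

**Step 3: the contradiction.** Suppose $U\subset E$ is open and meets $J(\ell_p(C))$, $F:U\to\mathbb R$ is differentiable, and $F(Ja)=N_p(a)$ whenever $Ja\in U$. Lemma 3 with $Z=J(\ell_p(C))$ and $Z_0=J(c_{00}(C))$ gives $m$, $y_0=Ja_0$ and $\rho$. Let $D=\operatorname{supp}a_0$, a finite set, and $\tau=\rho/(k^{1/p}+3)$. By Step 2 all points $y_0+\tau\pi x_s$ with $L(s)\le k$ lie in the closed $\rho$-ball about $y_0$, which is contained in $U$. Lemma 2 with $R=\pi$, $u_0=y_0$, $\varepsilon=1/k$ gives $c\in C$ with $L(c)=k$, $C(c)\cap D=\emptyset$ and $|F(y_0+\tau\pi x_c)-F(y_0)|\le\tau$.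

Let $y=J(a_0+\tau Tw_c)$. Then $\|y-y_0\|\le\tau k^{1/p}<\rho$. Since $\pi x_c-JTw_c=\pi x_c-\pi w_c=\pi z_c$, also $\|y_0+\tau\pi x_c-y\|=\tau\|\pi z_c\|\le\tau$. For $k$ so large that $\tau<1/m$, Lemma 3 and disjointness of supports give
$$\tau^pk=N_p(a_0+\tau Tw_c)-N_p(a_0)=F(y)-F(y_0)\le(m+1)\tau .$$
As $k\to\infty$, the left side $\rho^pk/(k^{1/p}+3)^p$ tends to $\rho^p>0$, and the right side tends to $0$. This is a contradiction. $\blacksquare$

**Remark (an isometric copy).** The formula $|||x|||=\inf_a(\|a\|_p+C_p\|x-Ja\|)$ defines an equivalent norm on $E_p$ with $\|x\|\le|||x|||\le C_p\|x\|$. The lower bound holds because $\|x\|\le\|Ja\|+\|x-Ja\|\le\|a\|_p+C_p\|x-Ja\|$; for the upper bound take $a=0$. Homogeneity and the triangle inequality are immediate from the formula. Moreover $|||Jb|||=\|b\|_p$: the choice $a=b$ gives "$\le$", and by (9), $\|a\|_p+C_p\|J(b-a)\|\ge\|a\|_p+\|b-a\|_p\ge\|b\|_p$. Differentiability does not change under equivalent norms. So the subspace in Theorem 2 may be taken *isometric* to $\ell_p$. For $p=2$ the function is $\|\cdot\|^2$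 on an isometric Hilbert subspace.

## 11. Copies of $\ell_p$ in injective spaces

A Banach space $W$ is *injective* if every bounded operator from a closed subspace of a Banach space into $W$ extends to a bounded operator on the whole space. An example is $W=\ell_\infty(\Gamma)$: the coordinates of a bounded operator $B$ are functionals of norm at most $\|B\|$, and Hahn–Banach extends each of them without increasing its norm.

**Corollary 3.** Let $W$ be an injective Banach space, e.g. $W=\ell_\infty(\Gamma)$. Let $1<p<\infty$ and let $I:\ell_p\to W$ be any isomorphic embedding. Then $N_p\circ I^{-1}:I(\ell_p)\to\mathbb R$ has no differentiable extension to any open set meeting $I(\ell_p)$.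

*Proof.* The aim is to pull a hypothetical extension back to $E_p$. By injectivity, $I\circ J^{-1}:J(\ell_p)\to W$ extends to a bounded operator $R:E_p\to W$, so $RJ=I$. Suppose $U'\subset W$ is open and meets $I(\ell_p)$, and $G:U'\to\mathbb R$ is differentiable with $G(Ia)=N_p(a)$ whenever $Ia\in U'$. Then $G\circ R$ is differentiable on the open set $R^{-1}(U')$. This set meets $J(\ell_p)$, because $Ja\in R^{-1}(U')$ exactly when $Ia\in U'$. For such $a$, $G(R(Ja))=G(Ia)=N_p(a)$. This contradicts Theorem 2. $\blacksquare$
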